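# Local monotonicity of definable functions in dp-minimal ordered abelian groups

## Dense orders, dp-rank and local monotonicity

Throughout, orders are dense linear orders without endpoints, and neighborhoods, continuity, density and so on refer to the order topology; a subset carries the subspace topology. A monster model is a large, saturated elementary extension in which every consistent set of formulas over a small set of parameters is realized.

An ordered abelian group is an abelian group with a linear order such that $x<y$ implies $x+z<y+z$. It is divisible if $nG=G$ for all $n\ge 1$. A nontrivial divisible ordered abelian group is automatically dense without endpoints, since $\frac{x+y}2$ lies between $x$ and $y$. In any densely ordered abelian group we can halve: given $d>0$, pick $0<g<d$ and put $e=\min(g,d-g)$; then $e>0$ and $2e\le d$. For an example beyond $\mathbb Q$ and $\mathbb R$, take the field $\mathbb R((t))$ of formal Laurent series $\sum_{n\ge n_0}r_nt^n$, where $x>0$ means that the leading (lowest) coefficient of $x$ is positive. Here $t$ is a positive infinitesimal: $0<nt<1$ for all $n\geq 1$.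

**Definition 1 (dp-rank).** Let $\mathcal M$ be a structure and $\kappa$ a cardinal. We say that $\mathcal M$ has dp-rank $\kappa$ or more if there are a family of formulas $(\varphi_\alpha(x,y_\alpha))_{\alpha\in\kappa}$ with $|x|=1$ and a family of tuples $(b_{\alpha,i})_{\alpha\in\kappa,\,i<\omega}$ from a monster model such that for every $\eta:\kappa\to\omega$ there is $a_\eta$ in the monster model with
$$\models\varphi_\alpha(a_\eta,b_{\alpha,i})\iff\eta(\alpha)=i\qquad\text{for all }\alpha<\kappa,\ i<\omega .$$
$\mathcal M$ is dp-minimal if it does not have dp-rank $2$ or more.

For $\kappa=2$ this asks for two rows of definable sets, and for each pair $(i,j)$ a point $a_{ij}$ that lies in exactly the $i$-th set of the first row and exactly the $j$-th set of the second.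

*Example 1 (not dp-minimal).* Consider $(\mathbb R;<,+,\mathbb Q)$, with a predicate for $\mathbb Q$. Let $\varphi_0(x,y)$ be $x-y\in\mathbb Q$ and let $\varphi_1(x,y_1,y_2)$ be $y_1<x<y_2$. Choose $b_{0,i}$ in distinct cosets of $\mathbb Q$ and let $b_{1,j}=(j,j+1)$. Each coset is dense, so there is $a_{ij}\in(b_{0,i}+\mathbb Q)\cap(j,j+1)$. These points witness dp-rank at least $2$. Keep this in mind: infinitely many pairwise disjoint dense sets, uniformly definable, contradict dp-minimality.

*Example 2 (dp-minimal).* Let $\mathcal M$ be an infinite set with equality only. By quantifier elimination, for each $\varphi(x,y)$ and each $b$ the set defined by $\varphi(x,b)$, or its complement, is contained in the finite set of coordinates of $b$. Suppose there were a pattern as in Definition 1 with $\kappa=2$. The set defined by $\varphi_0(x,b_{0,0})$ contains all $a_{0j}$, which are distinct because $\varphi_1$ separates them; its complement contains all $a_{1j}$, also distinct. So both are infinite, a contradiction.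

**Definition 2 ($m\times m$ pattern).** Let $\varphi_0(x,y_0),\varphi_1(x,y_1)$ be formulas with $|x|=1$. An $m\times m$ pattern for $(\varphi_0,\varphi_1)$ consists of parameters $(b_{0,i})_{i<m}$, $(b_{1,j})_{j<m}$ and points $a_{ij}$ ($i,j<m$) with $\varphi_0(a_{ij},b_{0,k})\iff k=i$ and $\varphi_1(a_{ij},b_{1,k})\iff k=j$.

In Example 1 the first $m$ cosets and the first $m$ intervals give an $m\times m$ pattern.

**Lemma 1.** $\mathcal M$ has dp-rank at least $2$ if and only if there are $\varphi_0,\varphi_1$ that have an $m\times m$ pattern for every $m$. It does not matter in which model of $\mathrm{Th}(\mathcal M)$ the patterns are taken.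

*Proof.* For fixed $\varphi_0,\varphi_1,m$, the existence of an $m\times m$ pattern is a first-order sentence, which gives the last claim. If the rank is at least $2$, restrict the infinite pattern to indices below $m$. Conversely, write down in variables $b_{0,i},b_{1,j},a_{ij}$ ($i,j<\omega$) all the required conditions. A finite part involves finitely many indices, so it is realized by an $m\times m$ pattern for large $m$. By compactness the whole is realized in the monster model. $\square$

So to contradict dp-minimality we only need two fixed formulas with arbitrarily large finite patterns, and the parameters may change completely with $m$.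

**Definition 3 (local monotonicity).** A function $f:X\to M$ with $X\subseteq M$ is locally increasing if for every $a\in X$, $f$ is strictly increasing on some sufficiently small neighborhood of $a$ (intersected with $X$). Locally decreasing and locally constant are defined analogously.

*Example 3.* The function $x\mapsto-1/x$ on $\mathbb R\setminus\{0\}$ is locally increasing, but not increasing, as $f(-1)=1>-1=f(1)$. The sign function on $\mathbb R\setminus\{0\}$ is locally constant, but not constant.

*Example 4 (dense pieces).* Let $g:\mathbb R\to\mathbb R$ be $x\mapsto x$ on $\mathbb Q$ and $x\mapsto-x$ off $\mathbb Q$. On every interval $g$ increases along the rationals and decreases along the irrationals, so it is not monotone on any interval. Still, $\mathbb R$ splits into two dense pieces, with $g$ locally increasing on one and locally decreasing on the other. So a function can fail to be monotone on all intervals and yet be repaired by a finite partition.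

## Finite partitions into locally monotone pieces

We can now pose the problem, which is Question 3.3 of "On monotonicity theorems and dp-rank" (https://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/2311-06.pdf). Let $\mathcal M=(M;<,+,\dots)$ be a dp-minimal expansion of an ordered abelian group. Is the following statement true?

**Statement (LM).** Suppose that $f:X\to M$ is a unary function definable in $\mathcal M$. Then $X$ can be partitioned into finitely many definable subsets $X_1,\dots,X_m$ so that, for each $X_i$, $f|_{X_i}$ is continuous and either locally increasing, locally decreasing, or locally constant.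

In other words: after cutting the domain into finitely many definable pieces, which may be dense as in Example 4, is every definable function continuous and locally monotone or constant on each piece?

The answer is no in general. The first half of these notes builds a counterexample in which no finite partition works, definable or not (Theorem 1). The second half proves what survives: continuity, together with "locally constant or locally injective", holds always (Theorem 2), and (LM) itself holds under a condition on germs at $0^+$, in particular whenever $\mathrm{Th}(\mathcal M)$ has an Archimedean model (Theorem 3).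

## The group $(\mathbb Q;<,+)$: affine pieces and initial segments

The simplest case is the ordered group $(\mathbb Q;<,+)$. We check by hand that it is dp-minimal and that (LM) holds. The dp-minimality argument is reused later, so we put it into two lemmas.

*(LM) for $(\mathbb Q;<,+)$.* Divisible ordered abelian groups have quantifier elimination in the language $<,+,-,0$. So the graph of a definable $f$ is a Boolean combination of conditions $my+lx+c=0$ or $my+lx+c<0$ with integers $m,l$ and constants $c$. Fix $x\in X$. If $mf(x)+lx+c\ne0$ for all the finitely many conditions with $m\neq0$, then all truth values stay the same when $y$ moves slightly away from $f(x)$, so the fiber of the graph over $x$ is not a single point. Hence $f(x)=-(lx+c)/m$ for one of finitely many triples $(m,l,c)$. So $X$ splits into finitely many definable pieces on which $f$ is affine, hence continuous and increasing, decreasing or constant.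

For dp-minimality we first make patterns homogeneous. Two sequences $(b_i)_{i\in\mathbb Z}$, $(b'_j)_{j\in\mathbb Z}$ are *mutually indiscernible* if the truth of $\psi(b_{i_1},\dots,b_{i_p};b'_{j_1},\dots,b'_{j_q})$, for $i_1<\dots<i_p$ and $j_1<\dots<j_q$, depends only on $\psi$. (For instance, in $(\mathbb Q;<)$ the even and the odd integers do not form mutually indiscernible rows, since $b_0<b'_0$ but not $b_1<b'_0$; the sequences $(i)_{i<0}$ and $(j)_{j>0}$ satisfy the condition by quantifier elimination, apart from their index sets.)

**Lemma 2.** Suppose $\varphi_0,\varphi_1$ have $m\times m$ patterns for every $m$. Then in the monster model there are mutually indiscernible $(b_i)_{i\in\mathbb Z}$, $(b'_j)_{j\in\mathbb Z}$ and a point $x$ with $\varphi_0(x,b_i)\iff i=0$ and $\varphi_1(x,b'_j)\iff j=0$.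

*Proof.* By compactness take an infinite pattern $(b_{0,i})_{i<\omega},(b_{1,j})_{j<\omega}$, $(a_{ij})$. Let $\Sigma$ be the following set of formulas in variables $(y_i)_{i\in\mathbb Z},(y'_j)_{j\in\mathbb Z}$: all formulas expressing mutual indiscernibility; and for all $m$, all $i_1<\dots<i_m$, $j_1<\dots<j_m$ and $p,q\le m$, the formula
$$\exists x\ \bigwedge_{k\le m}\big(\varphi_0(x,y_{i_k})\leftrightarrow k=p\big)\wedge\bigwedge_{k\le m}\big(\varphi_1(x,y'_{j_k})\leftrightarrow k=q\big).$$
Consider a finite part of $\Sigma$. It involves $r$ formulas $\psi$ and at most $N$ indices in each row; let $n$ bound the number of arguments of the $\psi$'s in each row, and add dummy arguments at the end so that each $\psi$ takes $n+n$ arguments. By Ramsey, choose $L$ such that every coloring of the $n$-subsets of $\{0,\dots,L-1\}$ with $2^r$ colors has a homogeneous set of size $N+n$. Color an $n$-subset $J_0$ of $\omega$ by the function recording, for each $n$-subset $I_0$ of $\{0,\dots,L-1\}$ and each $\psi$, whether $\psi(b_{0,I_0};b_{1,J_0})$ holds, tuples being listed increasingly. There are finitely many colors, so there is an infinite homogeneous $J\subseteq\omega$. For $J_0\subseteq J$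 the truth values depend only on $I_0$, which colors the $n$-subsets of $\{0,\dots,L-1\}$ with $2^r$ colors; let $I$ be homogeneous of size $N+n$. Interpret the variables, in increasing order, by the first $N$ members of the rows with indices in $I$ and in $J$. The $n$ spare members in each row serve for the dummy arguments. Then the indiscernibility conditions hold, and the existence conditions hold because we took a subarray of a pattern. So $\Sigma$ is realized, by $(b_i),(b'_j)$ say. By the existence formulas, the conditions on $x$ in the lemma are finitely satisfiable, so some $x$ satisfies them all. $\square$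

The same argument with one row shows the usual fact: from a sequence $(b_i)_{i<\omega}$ and a set $C$ one gets a sequence $(b_i)_{i\in\mathbb Z}$, indiscernible over $C$, that satisfies every formula over $C$ which holds for all increasing tuples of the original sequence.

**Lemma 3.** Let the sort of $x$ carry a $\emptyset$-definable linear order. Let $(e_i)_{i\in I}$, $(e'_j)_{j\in J}$ be tuples such that $\mathrm{tp}(e_i,e'_j)$ does not depend on $(i,j)$, and let $\theta(x,y),\theta'(x,y')$ be formulas such that all sets $\theta(x,e_i)$ and $\theta'(x,e'_j)$ are convex. Then there is no $x$ such that $\theta(x,e_i)$ is not constant in $i$ and $\theta'(x,e'_j)$ is not constant in $j$.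

*Proof.* A convex set $D$ equals $L^+\setminus L^-$ with the initial segments $L^+=\{y:\exists d\in D\ y\le d\}$ and $L^-=\{y:\forall d\in D\ y<d\}$: a point of $L^+\setminus L^-$ has an element of $D$ weakly above and one weakly below it, so it is in $D$; the converse is clear; and for $D=\emptyset$ we have $L^+=\emptyset$. Suppose $x$ is as described. Membership of $x$ in $\theta(x,e_i)$ is determined by its membership in the two initial segments, so for one choice of sign, the same for all $i$, membership of $x$ in the initial segment $L_i$ is not constant in $i$. Define $L'_j$ likewise. So there are indices with $x\in L_{i_1}\setminus L_{i_0}$ and $x\in L'_{j_1}\setminus L'_{j_0}$. The truth of $L_i\subseteq L'_j$ depends only on $\mathrm{tp}(e_i,e'_j)$, so not on $(i,j)$. If it always holds, then $x\in L_{i_1}\subseteq L'_{j_0}$, a contradiction. If it never holds, then $L'_j\subsetneq L_i$ for all $i,j$, because initial segments are comparable, so $x\in L'_{j_1}\subseteq L_{i_0}$, a contradiction. $\square$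

*Dp-minimality of $(\mathbb Q;<,+)$.* If it failed, Lemma 1 and Lemma 2 would give mutually indiscernible rows and a point $x$ with $\varphi_0(x,b_i)$ not constant in $i$ and $\varphi_1(x,b'_j)$ not constant in $j$. By quantifier elimination $\varphi_0$ is a Boolean combination of formulas $lx+\tau(y)<0$ or $lx+\tau(y)=0$, all with convex instances. One of them is not constant along the row; likewise for $\varphi_1$. Mutual indiscernibility makes $\mathrm{tp}(b_i,b'_j)$ independent of $(i,j)$, so Lemma 3 gives a contradiction.

## Signs of $f(a+\varepsilon)-f(a)$ at $0^+$

How would one try to prove (LM)? Assume $f:Y\to M$ is already continuous and locally injective. For $a\in Y$ look at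
$$R_a=\{\varepsilon>0:\ a+\varepsilon\in Y,\ f(a+\varepsilon)>f(a)\}.$$
If every $R_a$ contains or misses some interval $(0,\varepsilon)$, perhaps only after restricting to one of finitely many definable dense pieces such as the cosets of $nM$, then each $a$ gets a sign $\sigma(a)$, the sign of $f(x)-f(a)$ for $x$ slightly to the right of $a$; similarly on the left. The signs split $Y$ into four definable pieces, and one hopes to get local monotonicity on each. When all definable subsets of the line are finite unions of convex sets, the signs exist, and the argument can be completed; we do so in the proof of Theorem 3.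

For dp-minimal structures the argument stops at the existence of the sign. Dp-minimality controls a definable set near all but finitely many points (Theorem 2(a) below makes this precise). But what is needed is control of $R_a$ at the one point $0$. That point may be exceptional for $R_a$, and it may be exceptional for every $a$ at once.

To exploit this, make all $R_a$ equal: if $f$ is additive, then $f(a+\varepsilon)-f(a)=f(\varepsilon)$, and everything is decided by the sign of $f(\varepsilon)$ as $\varepsilon\to0^+$. We look for an additive homeomorphism for which this sign oscillates. It cannot live on a dense subgroup $G$ of $\mathbb R$: an additive map $f:G\to G$ that is continuous at $0$ is uniformly continuous, so it extends to a continuous additive map $\mathbb R\to\mathbb R$, which is $x\mapsto cx$. So we turn to a non-Archimedean group.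

## Twisting the order of $\mathbb R((t))$

Let $K=\mathbb R((t))$, with $t$-adic valuation $v$ and with the order described at the start. The map $f(x)=tx$ is an additive automorphism, and it is increasing. We keep $f$ and change the order. For a function $s:\mathbb Z\to\{1,-1\}$ declare $x\ne0$ to be $s$-positive if $s(v(x))\cdot x>0$. The map $f$ raises the valuation by $1$ and keeps the leading coefficient, so it multiplies the $s$-sign of $x$ by $s(v(x))s(v(x)+1)$. For constant $s$ this is increasing. The obvious twist $s(n)=(-1)^n$ also fails: the product is always $-1$, so $f$ is decreasing. We need $s(n)s(n+1)$ to take both values for arbitrarily large $n$. The pattern $+,+,-,-$ of period $4$ does this.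

**Theorem 1.** Let $K=\mathbb R((t))$ with its $t$-adic valuation $v$. Call $x\in K$ positive ($x>0$) if its leading coefficient is positive. Let $s(n)=1$ if $n\equiv0,1\pmod 4$ and $s(n)=-1$ if $n\equiv2,3\pmod4$. For $x\ne0$ put $x>'0$ iff $s(v(x))\cdot x>0$, and put $x<'y$ iff $y-x>'0$. Let $f(x)=tx$. Then $\mathcal M=(K;<',+,f)$ is a dp-minimal expansion of a divisible ordered abelian group. If $K=X_1\cup\dots\cup X_m$ with arbitrary sets $X_i$, then for some $i$ the map $f|_{X_i}$ is neither locally increasing, nor locally decreasing, nor locally constant (with respect to $<'$).

So (LM) fails for $\mathcal M$. We start with the easy parts.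

**Step 1: $<'$ is a group order.** This step checks that we have a divisible ordered abelian group at all. Let $P'=\{x:x>'0\}$. Clearly $K\setminus\{0\}=P'\sqcup-P'$. Let $x,y\in P'$. If $v(x)<v(y)$, then $x+y$ has the valuation and sign of $x$, so $x+y\in P'$; the case $v(y)<v(x)$ is the same. If $v(x)=v(y)$, then $x,y$ have the same sign, so the leading coefficients do not cancel, $x+y$ has the same valuation and sign, and $x+y\in P'$. Thus $<'$ is a group order. The group is divisible, so $<'$ is dense without endpoints.

**Step 2: the topology of $<'$ is the valuation topology.** This step lets us compute with balls instead of $<'$-intervals. Let $u>'0$ and $v(u)=m$. If $v(x)>m$, then $u\pm x$ have the valuation and sign of $u$, so $-u<'x<'u$. Conversely, if $0<'x<'u$, then $v(x)\ge m$; otherwise $u-x$ has the valuation and sign of $-x$, so $u-x<'0$. The same holds for $-u<'x<'0$ by passing to $-x$. So the $<'$-interval $(-u,u)$ contains $\{v\ge m+1\}$ and is contained in $\{v\ge m\}$. Hence the sets $a+\{v\ge l\}$, $l\in\mathbb Z$, form a neighborhood basis at $a$. In particular $f$, which shifts valuations by $1$, is a homeomorphism.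

**Step 3: failure of local monotonicity.** We show that no finite partition helps. Note that $s(n+1)=(-1)^ns(n)$: going through $n\equiv0,1,2,3$, the products $s(n)s(n+1)$ are $1,-1,1,-1$. Let $K=X_1\cup\dots\cup X_m$. A finite union of nowhere dense sets is nowhere dense, so some $X_i$ is dense in a nonempty open set $O$. Let $a\in X_i\cap O$, and suppose $f$ is strictly increasing, strictly decreasing, or constant on $X_i\cap W$ for a neighborhood $W$ of $a$. Choose $l$ with $a+\{v\ge l\}\subseteq O\cap W$. For each $n\ge l$ the open set $a+t^n+\{v>n\}$ is contained in $a+\{v\ge l\}$, so it contains some $y\in X_i$. Then $y-a$ has valuation $n$ and is $>0$, while $f(y)-f(a)=t(y-a)$ has valuation $n+1$ and is $>0$. So the $<'$-sign of $y-a$ is $s(n)$, and that of $f(y)-f(a)$ is $s(n+1)=(-1)^ns(n)$. Taking $n$ even, both differences have the same $<'$-sign, so $f$ is neither decreasing nor constant on $X_i\cap W$. Taking $n$ odd, they have opposite $<'$-signs, so $f$ is not increasing. This is a contradiction. So $f|_{X_i}$ has none of the three properties.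

It remains to prove dp-minimality, which takes the next three sections. The plan is to work in a richer structure in which we understand all definable sets. Relative to the original order, these will be built from convex sets and from one further kind of set, on which the residue of $v(x-c)$ modulo $4$ is prescribed. Lemma 3 handles convex sets. The point will be that the second kind can be traded for balls, which are convex.

## Quantifier elimination for an ordered vector space with valuation

Let $F=\mathbb Q(t)\subseteq K$, with the induced order and valuation $v_F:F^\times\to\mathbb Z$. Let $\mathcal N$ be the two-sorted structure with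

* sort $K$: $0,+,-,<$ (the original order), and scalar multiplication by each $\lambda\in F$;
* sort $\Gamma_\infty=\mathbb Z\cup\{\infty\}$: $<$, $\infty$, the successor $S$ and $S^{-1}$ (fixing $\infty$), and predicates $D_i=\{n\in\mathbb Z:n\equiv i\bmod 4\}$ for $i\in\mathbb Z/4$;
* $v:K\to\Gamma_\infty$.

The order $<'$ and the map $f$ are definable in $\mathcal N$: $x>'0$ says that $x>0$ and $v(x)\in D_0\cup D_1$, or $x<0$ and $v(x)\in D_2\cup D_3$; and $f$ is multiplication by the scalar $t\in F$.

Let $T$ consist of the following axioms, all true in $\mathcal N$.

* $K$ is an ordered $F$-vector space (over the ordered field $F$).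
* $\Gamma=\Gamma_\infty\setminus\{\infty\}$ is a nonempty discrete linear order without endpoints with successor $S$; $S$ and $S^{-1}$ are inverse to each other and fix $\infty$; $\infty$ is the greatest element; the $D_i$ partition $\Gamma$, and $S$ maps $D_i$ onto $D_{i+1}$.
* $v$ is surjective; $v(x)=\infty\iff x=0$; $v(x+y)\ge\min(v(x),v(y))$; $|x|\le|y|\Rightarrow v(x)\ge v(y)$; $v(\lambda x)=S^{v_F(\lambda)}v(x)$ for $\lambda\in F^\times$.

We use three consequences.

* (C1) If $v(x)\ne v(y)$, then $v(x+y)=\min(v(x),v(y))$. Say $v(x)<v(y)$; then $v(x)\ge\min(v(x+y),v(y))$, and this minimum cannot be $v(y)$ alone, so $v(x+y)\le v(x)$. Here $v(-y)=v(y)$ since $|-y|=|y|$.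
* (C2) If $x,y\ge0$, then $v(x+y)=\min(v(x),v(y))$, because $x+y\ge\max(x,y)$ gives $v(x+y)\le\min(v(x),v(y))$.
* (C3) The balls $\{x:v(x-c)\ge\gamma\}$ and $\{x:v(x-c)>\gamma\}$ are $<$-convex, because for $x<y<z$ we have $|y-c|\le\max(|x-c|,|z-c|)$, so $v(y-c)\ge\min(v(x-c),v(z-c))$.

**Lemma 4.** $T$ has quantifier elimination.

*Proof.* The language is countable, so by the standard test it suffices to show the following. If $\mathcal N_1,\mathcal N_2\models T$ are $\omega_1$-saturated, $\sigma:A\to A'$ is an isomorphism of countable substructures, and $e\in\mathcal N_1$, then $\sigma$ extends to an isomorphism of countable substructures whose domain contains $e$. (The roles of $\mathcal N_1$ and $\mathcal N_2$ are symmetric, so this gives a back-and-forth system.) Write $A=(A_K,A_\Gamma)$: here $A_K$ is an $F$-subspace, and $A_\Gamma$ contains $\infty$ and $v(A_K)$ and is closed under $S^{\pm1}$.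

**Step 1: adding $e=\gamma\in\Gamma\setminus A_\Gamma$.** This step extends $\sigma$ on the value side. All $S^k\gamma$ are outside $A_\Gamma$, and they are distinct. It suffices to find $\gamma'\in\Gamma(\mathcal N_2)$ in the corresponding cut of $A'_\Gamma$, outside $A'_\Gamma$, in the same $D_i$ as $\gamma$, and then to map $S^k\gamma\mapsto S^k\gamma'$. Indeed $S^k\gamma<\alpha$ iff $\gamma<S^{-k}\alpha$, and $D_j(S^k\gamma)$ iff $D_{j-k}(\gamma)$, so everything is preserved. By saturation only finitely many inequalities have to be met at a time, so the requirement is $\sigma(\alpha_1)<\gamma'<\sigma(\alpha_2)$ and $D_i(\gamma')$, where $\alpha_1<\gamma<\alpha_2$ in $A_\Gamma$, and $\alpha_1$ may be absent or $\alpha_2=\infty$. (Every element of $A_\Gamma$ is below or above $\gamma$, so the full set of strict inequalities keeps $\gamma'$ outside $A'_\Gamma$.)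

If $\alpha_1$ is present, then $S\alpha_1\le\gamma$, and $S\alpha_1\in A_\Gamma$ gives $S\alpha_1<\gamma$; repeating, $S^4\alpha_1<\gamma<\alpha_2$. So $S^4\sigma(\alpha_1)<\sigma(\alpha_2)$, and one of $S\sigma(\alpha_1),\dots,S^4\sigma(\alpha_1)$ lies in $D_i$. If $\alpha_1$ is absent and $\alpha_2\ne\infty$, use $S^{-1}\sigma(\alpha_2),\dots,S^{-4}\sigma(\alpha_2)$ in the same way. If there is no constraint except $\gamma'<\infty$, use any element of $D_i$, which is nonempty.

**Step 2: adding $e=x\in K\setminus A_K$.** This step extends $\sigma$ on the vector space side. By Step 1, applied countably often, assume $v(x-a)\in A_\Gamma$ for all $a\in A_K$. We seek $x'\in K(\mathcal N_2)$ with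
$$x'>\sigma(a)\iff x>a,\qquad v(x'-\sigma(a))=\sigma(v(x-a))\qquad(a\in A_K).\tag{1}$$
Then $\lambda x+a\mapsto\lambda x'+\sigma(a)$ extends $\sigma$ to an isomorphism: for $\lambda\ne0$ the sign of $\lambda x+a$ is determined by $\operatorname{sgn}\lambda$ and the comparison of $x$ with $-a/\lambda$, and $v(\lambda x+a)=S^{v_F(\lambda)}v(x+a/\lambda)$. (The valuation condition also gives $x'\ne\sigma(a)$, and no new values arise.) By saturation it suffices to satisfy (1) for finitely many $a_1<\dots<a_m$, $m\ge1$.

If $x>a_m$, pick $b'>0$ with $v(b')=\sigma(v(x-a_m))$, which exists as $v$ is surjective and $v(-b')=v(b')$. Let $x'=\sigma(a_m)+b'$. For $j<m$, (C2) gives $v(x-a_j)=\min(v(x-a_m),v(a_m-a_j))$, and the same formula holds for $x'$ and the $\sigma(a_j)$; so (1) holds for all $a_j$. The case $x<a_1$ is symmetric.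

If $a_i<x<a_{i+1}$, let $u=x-a_i$, $w=a_{i+1}-x$ and $d=u+w=a_{i+1}-a_i$, all positive. By (C2), $v(d)=\min(v(u),v(w))$.

* If $v(u)>v(w)=v(d)$, pick $b'>0$ with $v(b')=\sigma(v(u))>v(\sigma d)$. Then $b'<\sigma d$, since $b'\ge\sigma d$ would give $v(b')\le v(\sigma d)$. By (C1), $v(\sigma d-b')=v(\sigma d)=\sigma(v(w))$. Let $x'=\sigma(a_i)+b'$.
* If $v(u)<v(w)$, argue symmetrically from $a_{i+1}$.
* If $v(u)=v(w)=v(d)$, let $x'=\sigma(a_i)+\frac12\sigma d$. As $v_F(\frac12)=0$, both differences have valuation $v(\sigma d)=\sigma(v(u))=\sigma(v(w))$.

In all cases $x'-\sigma(a_i)>0$ and $\sigma(a_{i+1})-x'>0$ have the required valuations. The remaining $a_j$ are handled by (C2): for $j<i$, $v(x-a_j)=\min(v(x-a_i),v(a_i-a_j))$, and for $j>i+1$, $v(a_j-x)=\min(v(a_j-a_{i+1}),v(a_{i+1}-x))$, with the same formulas for $x'$. $\square$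

## Convex formulas and residues of $v(x-c)$ modulo $4$

The next lemma lists the definable subsets of the sort $K$.

**Lemma 5.** Modulo $T$, every formula $\varphi(x,y)$ with $x$ a single variable of sort $K$ is a Boolean combination of formulas $\theta(x,y)$ of two kinds: (a) formulas such that $\theta(K,b)$ is $<$-convex for every $b$; (b) formulas $D_i(v(x-\tau(y)))$ with $\tau$ a term of sort $K$.

*Proof.* By Lemma 4 we consider atomic formulas. Those not involving $x$ define $\emptyset$ or $K$, so they are of kind (a). Atomic formulas of sort $K$ reduce to $\lambda x+\tau<0$, a reversed inequality, or $\lambda x+\tau=0$; these are convex. For $\lambda\ne0$, $S^kv(\lambda x+\tau)=S^{k'}v(x-\tau')$ with $\tau'=-\lambda^{-1}\tau$ and $k'=k+v_F(\lambda)$. So $D_i$-formulas become $D_{i-k'}(v(x-\tau'))$, of kind (b). A comparison of $S^{k}v(x-c)$ with an $x$-free term $\gamma$ is a comparison of $v(x-c)$ with $S^{-k}\gamma$, hence a Boolean combination of balls, which are convex by (C3).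

It remains to treat $S^kv(x-c)<v(x-d)$ with $c,d$ terms in $y$; an equality $S^kv(x-c)=v(x-d)$ is the negation of both this and $S^{-k}v(x-d)<v(x-c)$. Let $\delta=v(c-d)$. The formula is equivalent to the disjunction of

* $c=d$, $k<0$ and $x\ne c$;
* $c\ne d$, $v(x-c)<\delta$ and $k<0$ (here $v(x-d)=v(x-c)$ by (C1));
* $c\ne d$, $v(x-c)>\delta$ and $v(x-c)<S^{-k}\delta$ (here $v(x-d)=\delta$ by (C1));
* $c\ne d$, $v(x-c)=\delta$ and $v(x-d)>S^k\delta$.

All of these are Boolean combinations of balls, the point $\{c\}$, and $x$-free formulas. $\square$

## Trading residues for balls

Suppose $\mathcal M$ were not dp-minimal. By Lemma 1 there are formulas $\varphi_0,\varphi_1$ in the language of $\mathcal M$ with $m\times m$ patterns in $\mathcal M$ for every $m$. Replacing $<'$ and $f$ by their definitions, we read them as formulas of $\mathcal N$ with $x$ of sort $K$ and the same patterns. By Lemma 2, in a monster model $\mathcal N^*$ of $\mathrm{Th}(\mathcal N)$ there are mutually indiscernible rows $(b_i)_{i\in\mathbb Z}$, $(b'_j)_{j\in\mathbb Z}$ and $x$ with $\varphi_0(x,b_i)\iff i=0$ and $\varphi_1(x,b'_j)\iff j=0$. By Lemma 5 there are formulas $\theta_0,\theta_1$ of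 kind (a) or (b) such that $\theta_0(x,b_i)$ is not constant in $i$ and $\theta_1(x,b'_j)$ is not constant in $j$.

If both have kind (a), Lemma 3 gives a contradiction. A formula of kind (b) is not convex, and Lemma 3 does not apply to it. The next lemma removes this obstacle: if $D_r(v(x-c_i))$ changes with $i$, then $x$ is closer to some of the centers $c_i$ than to others, and this is already seen by a ball.

**Lemma 6.** There are an infinite index set, tuples $e_i$ formed from $(b_k)_{k\in\mathbb Z}$ according to a fixed order pattern of indices, and a formula $\theta$ of kind (a), such that $\theta(x,e_i)$ is not constant in $i$. The same holds for $(b'_j)$, giving $e'_j$ and $\theta'$.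

*Proof.* If $\theta_0$ is of kind (a), take $e_i=b_i$. Otherwise $\theta_0$ is $D_r(v(x-\tau(y)))$; put $c_i=\tau(b_i)$. The $c_i$ are not constant in $i$, so by indiscernibility they are pairwise distinct. Also by indiscernibility, exactly one of the relations $=,<,>$ holds between $v(c_i-c_j)$ and $v(c_j-c_k)$ for all $i<j<k$.

**Case "$=$".** All centers are at one distance, and $x$ can be close to only one of them. Given pairs $i<j$ and $i'<j'$, take $l>k>j,j'$. Then $v(c_i-c_j)=v(c_j-c_k)=v(c_k-c_l)=v(c_{j'}-c_k)=v(c_{i'}-c_{j'})$. So all $v(c_i-c_j)$, $i\ne j$, equal one $\gamma$. Since $v(x-c_i)$ is not constant in $i$, two of its values differ; by (C1) the smaller one equals the valuation of the difference of the two centers, which is $\gamma$. Hence $v(x-c_{i_0})>\gamma$ for some $i_0$, and then $v(x-c_i)=\gamma$ for $i\ne i_0$ by (C1). Let $e_i=(b_{i_0-2},b_{i_0-1},b_i)$ for $i\ge i_0$, and let $\theta$ be $v(x-\tau(y_3))>v(\tau(y_1)-\tau(y_2))$. This is a ball, hence convex; it is true for $i=i_0$ and false for $i=i_0+1$.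

**Case "$<$".** The centers get closer and closer to each other, and we ask how long $x$ follows them. For $i<j<k$, (C1) gives $v(c_i-c_k)=v(c_i-c_j)$, so $\gamma_i:=v(c_i-c_j)$ does not depend on $j>i$, and $\gamma_i<\gamma_j$ for $i<j$. Let $e_i=(b_i,b_{i+1})$ and let $\theta(x,e_i)$ be $v(x-c_{i+1})>v(c_i-c_{i+1})=\gamma_i$, which is convex.

If it held for all $i$, then $v(x-c_i)=v((x-c_{i+1})+(c_{i+1}-c_i))=\gamma_i$ for all $i$. But $\gamma_i=v(\tau(b_i)-\tau(b_{i+1}))$, so $D_r(\gamma_i)$ is constant in $i$ by indiscernibility, contradicting that $D_r(v(x-c_i))$ is not constant. If it failed for all $i$, then $v(x-c_{i+1})\le\gamma_i<\gamma_{i+1}=v(c_{i+1}-c_j)$ for all $j>i+1$, so $v(x-c_j)=v(x-c_{i+1})$; hence $v(x-c_i)$ is constant on $\mathbb Z$, a contradiction. So $\theta(x,e_i)$ is not constant in $i$.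

**Case "$>$".** Replace $b_i$ by $b_{-i}$. For $i<j<k$ we have $-k<-j<-i$, so $v(c_{-k}-c_{-j})>v(c_{-j}-c_{-i})$; this is Case "$<$" for the reversed sequence. The order pattern of indices in $e_i$ is then decreasing, but still fixed. $\square$

**End of the proof of Theorem 1.** We combine Lemmas 6 and 3. The tuples $e_i$ and $e'_j$ are formed from the two rows by fixed order patterns, so by mutual indiscernibility $\mathrm{tp}(e_i,e'_j)$ does not depend on $(i,j)$. The sets $\theta(x,e_i)$ and $\theta'(x,e'_j)$ are convex in the original order $<$. But $\theta(x,e_i)$ is not constant in $i$ and $\theta'(x,e'_j)$ is not constant in $j$, contradicting Lemma 3. Hence $\mathcal M$ is dp-minimal, Theorem 1 is proved, and the answer to the question is negative. $\blacksquare$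

## Tameness modulo $nU$: what remains true

From here on, $\mathcal M$ is a dp-minimal expansion of a densely ordered abelian group and $\mathcal U$ is a monster model, with universe $U$. "Definable" means definable in $\mathcal U$ with parameters. For fixed $f$ and $X$ definable in $\mathcal M$, and fixed formulas defining the pieces, the conclusions about partitions below are first-order in the parameters of the partition, so partitions found over $\mathcal U$ yield partitions over $\mathcal M$.

**Definition 4 ($n$-tame).** A set $D\subseteq U$ is $n$-tame at $a$ if there is $r>0$ such that for all $x,y\in(a-r,a+r)$ with $x-y\in nU$: $x\in D\iff y\in D$.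

If $n\mid n'$, then $n'U\subseteq nU$, so $n$-tame implies $n'$-tame. The definition makes sense in every densely ordered abelian group.

*Example 5.* In $\mathbb R$, the set $(0,1)$ is $1$-tame except at $0$ and $1$. In $G=\{p/q\in\mathbb Q:q\text{ odd}\}$, the subgroup $2G$ has index $2$, and both cosets are dense because $2/3^k\in 2G$ for all $k$. So $2G$ is $2$-tame at every point and $1$-tame at none.

*Example 6.* In the structure of Theorem 1, let $D=\{x\ne0:v(x)\text{ even}\}$. It is definable, since $v(x)$ is even iff $x$ and $tx$ have the same $<'$-sign. It is $1$-tame at each $a\ne0$, because $v$ is constant on $a+\{v>v(a)\}$. It is not $n$-tame at $0$ for any $n$, as $nK=K$ and every neighborhood of $0$ contains elements of even and of odd valuation. So tameness can fail at a point, and it fails at $0$, which is where the first approach needed it.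

**Theorem 2.** (a) For every formula $\varphi(x,y)$, $|x|=1$, there are $n,k\ge1$ such that each $\varphi(U,b)$ is $n$-tame at all but at most $k$ points. Moreover $[U:nU]<\infty$ for every $n\ge1$.

(b) If $f:X\to M$ is definable in $\mathcal M$, $X\subseteq M$, then $X$ is a finite disjoint union of definable sets on each of which $f$ is continuous and either locally constant or locally injective. By Theorem 1, "locally injective" cannot be improved to "locally strictly monotone".

Here locally injective means: each point of the piece has a neighborhood on whose intersection with the piece $f$ is injective.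

**Theorem 3.** Suppose

> $(*)$ for every $\varphi(x,y)$, $|x|=1$, there is $n\ge1$ such that for every $b$ there is $\varepsilon>0$ with $\varphi(U,b)\cap nU\cap(0,\varepsilon)$ equal to $\emptyset$ or to $nU\cap(0,\varepsilon)$.

Then Statement (LM) holds for $\mathcal M$. Condition $(*)$ holds whenever $\mathrm{Th}(\mathcal M)$ is weakly o-minimal (with $n=1$, trivially) and whenever $\mathrm{Th}(\mathcal M)$ has an Archimedean model. In particular, (LM) is true for every Archimedean $\mathcal M$.

Recall that $\mathrm{Th}(\mathcal M)$ is weakly o-minimal if in all its models every definable subset of the line is a finite union of convex sets. A convex set either misses some $(0,\varepsilon)$ or has positive points arbitrarily close to $0$ and then contains some $(0,\varepsilon)$; so $(*)$ holds with $n=1$. In Theorem 1, $(*)$ fails for the formula $f(x)>'0$: here $nK=K$, and for $\varepsilon>'0$ we have $f(\varepsilon)>'0$ iff $v(\varepsilon)$ is even.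

## Nowhere dense sets, germs, and cosets

Each of the lemmas in this section says that some configuration would produce large patterns.

**Lemma 7.** An infinite definable $X\subseteq U$ is dense in some interval.

*Proof.* Suppose $X$ is infinite and nowhere dense; fix $m$. One row will record near which point $a_i\in X$ we are, the other at which scale we are away from $X$. Choose distinct $a_i\in X$ ($i<m$) and $e>0$ with the intervals $(a_i-e,a_i+e)$ disjoint. Choose any $\varepsilon_0>0$. Given $\varepsilon_j$ ($j<m$), choose $x_{ij}\notin\mathrm{cl}(X)$ with $|x_{ij}-a_i|<\min(e,\varepsilon_j)$ for each $i$, which is possible as $X$ is nowhere dense, and then $\varepsilon_{j+1}\in(0,\varepsilon_j)$ with $(x_{ij}-\varepsilon_{j+1},x_{ij}+\varepsilon_{j+1})\cap X=\emptyset$ for all $i$.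

Then "$|x-a_k|<e$" holds at $x_{ij}$ iff $k=i$. The condition
$$(x-\varepsilon_{k+1},x+\varepsilon_{k+1})\cap X=\emptyset\neq(x-\varepsilon_k,x+\varepsilon_k)\cap X$$
holds at $x_{ij}$ iff $k=j$: the interval of radius $\varepsilon_j$ around $x_{ij}$ contains $a_i\in X$, the one of radius $\varepsilon_{j+1}$ misses $X$, and missing $X$ passes to smaller radii, so there is only one change. This is an $m\times m$ pattern for every $m$, with fixed formulas, a contradiction. $\square$

**Corollary 8.** (i) In a definable family, the finite members have bounded size. (ii) If $D$ is infinite and $D=\bigcup_{e>0}D_e$ for a definable family with $D_e\subseteq D_{e'}$ for $e'<e$, then some $D_e$ is infinite.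

*Proof.* (i) Finite sets are nowhere dense, so by Lemma 7 a member is finite iff it is nowhere dense, and this is a definable condition on the parameter. If the finite members had unbounded size, compactness would give a nowhere dense member with at least $k$ elements for every $k$, contradicting Lemma 7. (ii) Otherwise all $|D_e|\le k$ for some $k$ by (i). But $k+1$ elements of $D$ would all lie in $D_e$ for one small $e$. $\square$

**Lemma 9.** For a definable family $(D_b)$, say $b\sim b'$ if $D_b,D_{b'}$ agree on $(-e,e)$ for some $e>0$. Then $\sim$ has finitely many classes.

*Proof.* It suffices to treat agreement on $(-e,e)\setminus\{0\}$, since the point $0$ at most doubles the number of classes. Suppose $(b_i)_{i<\omega}$ are pairwise inequivalent in this sense.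

**Step 1: scales at which all pairs differ.** We want shells around $0$ to serve as one row of a pattern. By compactness there are $c_0>c_1>\dots>0$ such that $D_{b_i}\triangle D_{b_k}$ meets $I_j=\{x:c_{j+1}\le|x|<c_j\}$ for all $i<k$ and all $j$. Indeed, for finitely many pairs, given $c_j$, choose for each pair a point $x\neq0$ with $|x|<c_j$ in the symmetric difference, and let $c_{j+1}$ be the least $|x|$. Let $C=\{c_j:j<\omega\}$. The stated property consists of formulas over $C$ that hold for all $i<k$, so by Ramsey and compactness we may replace $(b_i)$ by a sequence $(b_i)_{i\in\mathbb Z}$ indiscernible over $C$ with the same property. Let $e_i=(b_{2i},b_{2i+1})$ and let $\psi(x,e_i)$ be $x\in D_{b_{2i}}\triangle D_{b_{2i+1}}$.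

**Step 2: each point is in few symmetric differences.** Fix $j$ and $x\in I_j$ with $\psi(x,e_0)$, and let $T_x=\{i:\psi(x,e_i)\}$. We show that $T_x$ is finite. For $i\in T_x$ exactly one of $x\in D_{b_{2i}}$, $x\in D_{b_{2i+1}}$ holds. If $T_x$ were infinite, then for every $q$ and $s\in\{0,1\}^q$ we could choose indices $i_1<\dots<i_q$, one from each of $q$ of these pairs $\{2i,2i+1\}$, such that $x\in D_{b_{i_l}}$ iff $s_l=1$. By indiscernibility every such $s$ would be realized on $b_1,\dots,b_q$: every subset of $\{b_1,\dots,b_q\}$ would be cut out by "$x\in D_b$" for some $x$. Then, with $q=2m$ and the formula $x\in D_y$ for both rows, the $b$'s with even index and those with odd index give an $m\times m$ pattern, for every $m$; a contradiction.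

**Step 3: the pattern.** We now make $\psi$ single out one index. As $T_x$ is finite, choose a strictly increasing $(i_l)_{l\in\mathbb Z}$ with $i_0=0$ and $i_l\notin T_x$ for $l\ne0$. So for each $N$ there is a point of $I_j$, namely $x$, at which $\psi(\cdot,e_{i_l})$ holds for $l=0$ and fails for $0<|l|\le N$. By indiscernibility over $C$, for every $l_0$ there is $x'\in I_j$ at which $\psi(\cdot,e_{l})$ holds for $l=l_0$ and fails for $0<|l-l_0|\le N$. Taking $N=m$ and $l_0,j<m$, and using that the $I_j$ are disjoint, we get an $m\times m$ pattern for $\psi(x,y)$ and "$z_2\le|x|<z_1$", for every $m$; a contradiction. $\square$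

**Lemma 10.** $[U:nU]<\infty$ for all $n\ge1$.

*Proof.* Suppose $x_1,\dots,x_m$ lie in distinct cosets, and all $|x_i|<h$. Let $z_j=2jh$ for $j<m$. The intervals $(nz_j-h,nz_j+h)$ are disjoint, since their centers are at least $2nh\ge2h$ apart, and the $j$-th contains $x_i+nz_j\in x_i+nU$ for all $i$. So "$x-x_i\in nU$" and "$|x-nz_j|<h$" give an $m\times m$ pattern. If the index were infinite, we would get such patterns for all $m$. $\square$

**Definition 5 (local subgroup).** A set $S\subseteq(-\rho,\rho)$ is a local subgroup of radius $\rho$ if $0\in S=-S$, and $s,s'\in S$, $|s+s'|<\rho$ imply $s+s'\in S$.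

*Example 7.* In $\mathbb R$, the set $\{-2,0,2\}$ is a local subgroup of radius $3$: the sums $\pm4$ are too large to matter. It is nowhere dense. With $G$ as in Example 5, $2G\cap(-1,1)$ is a local subgroup of radius $1$ which is dense in $(-1,1)$.

**Lemma 11.** For a definable family there is $n\ge1$ such that for every member $S$ that is a somewhere dense local subgroup of some radius $\rho$, there is $\rho_1>0$ with $nU\cap(-\rho_1,\rho_1)\subseteq S$.

*Proof.* **Step 1: $S$ is dense near $0$.** We move the place of density to $0$. Let $S$ be dense in $(p,q)\subseteq(-\rho,\rho)$, where after shrinking $q-p<\rho$, and let $s\in S\cap(p,q)$. For $s'\in S\cap(p,q)$ we have $|s'-s|<q-p<\rho$, so $s'-s\in S$. Hence $(S\cap(p,q))-s\subseteq S$ is dense in the neighborhood $(p-s,q-s)$ of $0$. So $S$ is dense in some $(-\rho',\rho')$.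

**Step 2: boundedly many classes.** We bound a local version of the index of $S$. Choose $\rho_1>0$ with $2\rho_1\le\min(\rho,\rho')$. On $(-\rho_1,\rho_1)$ the relation $x-y\in S$ is an equivalence relation: for transitivity, $|x-z|<2\rho_1\le\rho$. Each class is dense in $(-\rho_1,\rho_1)$, because $S$ is dense in $(-2\rho_1,2\rho_1)$, so $x+S$ is dense in $(x-2\rho_1,x+2\rho_1)\supseteq(-\rho_1,\rho_1)$. If there are at least $m$ classes, with representatives $x_i$, then the formulas $x-x_i\in S$ and $x\in I_j$, with $m$ disjoint subintervals $I_j$ of $(-\rho_1,\rho_1)$, give an $m\times m$ pattern. The formulas are the same for the whole family, so the number of classes is bounded by some $N$ for the whole family.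

**Step 3: $n=N!$ works.** We apply the pigeonhole principle to multiples. Let $|n\varepsilon|<\rho_1$. The $N+1$ points $0,\varepsilon,\dots,N\varepsilon$ lie in $(-\rho_1,\rho_1)$, so two are equivalent, and $m\varepsilon\in S$ for some $1\le m\le N$. As $m\mid n$ and $|im\varepsilon|\le|n\varepsilon|<\rho$ for $i\le n/m$, induction on $i$ gives $im\varepsilon\in S$, and finally $n\varepsilon\in S$. $\square$

## Tameness at all but $k$ points: proof of Theorem 2(a)

The "moreover" is Lemma 10. Let $D=\varphi(U,b)$. The idea is to consider the set of translations that preserve $D$ inside an interval. It is a local subgroup; Lemma 9 makes it somewhere dense; Lemma 11 then puts $nU$ near $0$ inside it.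

**Step 1: the local subgroup of translations.** This step defines the family to which Lemma 11 is applied, so that $n$ depends only on $\varphi$. For an interval $J=(p,q)$ and $\rho>0$ with $2\rho\le q-p$ put
$$S=S_{b,p,q,\rho}=\{\beta:|\beta|<\rho,\ \forall y\in J\,(y+\beta\in J\to(y\in D\leftrightarrow y+\beta\in D))\}.$$
This is a local subgroup of radius $\rho$. Clearly $0\in S$; and $S=-S$, by applying the condition for $\beta$ to the point $y-\beta$. For sums, let $\beta,\beta'\in S$, $|\beta+\beta'|<\rho$ and $y,\,y+\beta+\beta'\in J$. We claim that $y+\beta\in J$ or $y+\beta'\in J$. This suffices: if, say, $y+\beta\in J$, then $y\in D\iff y+\beta\in D\iff y+\beta+\beta'\in D$. To prove the claim, suppose first that $\beta,\beta'$ do not have opposite signs; then $y+\beta$ lies between $y$ and $y+\beta+\beta'$, so it is in $J$. Otherwise let, say, $\beta>0>\beta'$ and $y+\beta\notin J$. Then $y+\beta\ge q$, so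
$$q>y>y+\beta'\ge q-\beta-|\beta'|>q-2\rho\ge p,$$
and $y+\beta'\in J$. Let $n$ be given by Lemma 11 for the family of all $S_{b,p,q,\rho}$.

**Step 2: many points with the same germ.** We show that every interval $I$ contains an interval of points at which $D$ is $n$-tame; this step finds a dense set of points around which $D$ looks the same on a common scale. Let $a\,E\,a'$ iff $D-a$ and $D-a'$ agree on some $(-e,e)$. By Lemma 9, applied to the family of all $D-a$, there are finitely many classes, so some class $C$ is infinite in $I$. Since $C$ is definable, $C\cap I$ is dense in an interval $I'\subseteq I$ by Lemma 7. Fix $a_0\in C\cap I'$. The sets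
$$C_e=\{a\in C\cap I':D-a,\ D-a_0\text{ agree on }(-e,e)\}$$
increase to $C\cap I'$ as $e\downarrow0$. So some $C_e$ is infinite by Corollary 8, hence dense in an interval $J=(p,q)\subseteq I'$, and after shrinking $q-p\le e$.

**Step 3: $S$ is somewhere dense.** Differences of the points found in Step 2 are translations that preserve $D$ in $J$. Let $B=C_e\cap J$ and choose $\rho>0$ with $2\rho\le q-p$. Let $b_1,b_2\in B$, $\beta=b_2-b_1$, $|\beta|<\rho$ and $y,y+\beta\in J$. Then $|y-b_1|<q-p\le e$. Since $D-b_1$ and $D-b_2$ agree on $(-e,e)$,
$$y\in D\iff y-b_1\in D-b_1\iff y-b_1\in D-b_2\iff y+\beta\in D.$$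
So $(B-b_1)\cap(-\rho,\rho)\subseteq S$ for any $b_1\in B$. As $B-b_1$ is dense in $J-b_1$, which contains $0$, the set $S$ is somewhere dense.

**Step 4: tameness on $J$.** By Lemma 11, $nU\cap(-\rho_1,\rho_1)\subseteq S$ for some $\rho_1>0$. Let $a\in J$, and choose $r>0$ with $(a-r,a+r)\subseteq J$ and $2r\le\rho_1$. If $x,y\in(a-r,a+r)$ and $x-y\in nU$, then $|x-y|<\rho_1$, so $x-y\in S$, and $x\in D\iff y\in D$. Thus $D$ is $n$-tame at every $a\in J$.

**Step 5: the bound $k$.** By Steps 2–4, the definable set of points where $D$ is not $n$-tame is nowhere dense, so it is finite by Lemma 7, with a bound $k$ uniform in $b$ by Corollary 8. $\square$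

The next lemma is how Theorem 2(a) is used: it turns "each point has its own scale $e$" into "nearby points have a common scale".

**Lemma 12.** Let $(Y_e)_{e>0}$ be a definable family, increasing as $e\downarrow0$, each $Y_e$ being $n$-tame at all but finitely many points. Let $Y\subseteq\bigcup_eY_e$ be definable and contained in one coset of $nU$. Then for all but finitely many $a\in Y$ there are $e>0$ and a neighborhood $W$ of $a$ with $Y\cap W\subseteq Y_e$.

*Proof.* Let $Z$ be the definable set of $a\in Y$ for which this fails. If $Z$ is infinite, some $Z\cap Y_e$ is infinite by Corollary 8. If $Y_e$ were $n$-tame at some $a\in Z\cap Y_e$, then all $x\in Y$ near $a$ would satisfy $x-a\in nU$, hence $x\in Y_e$, contradicting $a\in Z$. So $Y_e$ is not $n$-tame at infinitely many points, a contradiction. $\square$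

## Continuity and local injectivity: proof of Theorem 2(b)

We work in $\mathcal U$. Choose $n,k$ by Theorem 2(a) for the three families $\{f>c\}$, $\{f<c\}$, $\{f=c\}$ ($c\in U$), subsets of $X$; a common multiple serves for $n$ and the largest bound for $k$. Split $X$ into its intersections with the finitely many cosets of $nU$, and let $X'$ be one of them. For $a,x\in X'$ we have $x-a\in nU$.

**Step 1: continuity off a finite set.** We show that jumps would make some $\{f>c\}$ or $\{f<c\}$ non-tame too often. Let $D_e^+$ be the set of $a\in X'$ such that every neighborhood of $a$ contains $x\in X'$ with $f(x)\ge f(a)+e$. These sets increase as $e\downarrow0$. Suppose $\bigcup_eD_e^+$ is infinite. Then some $Q=D_e^+$ is infinite by Corollary 8. If $a\in Q$ and $f(a)\le c<f(a)+e$, then $\{f>c\}$ is not $n$-tame at $a$, since $a\notin\{f>c\}$, while there are $x\in X'$ arbitrarily near $a$ with $x-a\in nU$ and $f(x)\geq f(a)+e>c$. Hence for every $c$ at most $k$ points $a\in Q$ satisfy $c-e<f(a)\le c$. So every interval $(c-e,c]$ contains at most $k$ points of $f(Q)$; thus $f(Q)$ is nowhere dense, hence finite by Lemma 7. So some value $c$ is taken infinitely often on the infinite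 set $Q$, and infinitely many $a\in Q$ satisfy $c-e<f(a)\le c$, contradicting the bound $k$.

The same argument with $\{f<c\}$ treats "$f(x)\le f(a)-e$". If $f|_{X'}$ is discontinuous at $a$, then for some $e>0$ every neighborhood of $a$ contains $x\in X'$ with $f(x)\ge f(a)+e$ or $f(x)\le f(a)-e$, and one of the two alternatives occurs in arbitrarily small neighborhoods, hence in all. So $f|_{X'}$ is continuous at all but finitely many points. Remove these as singletons and call the rest $X''$; then $f|_{X''}$ is continuous.

**Step 2: locally constant part and finite fibers.** This step separates the locally constant part. Let $A$ be the set of $a\in X''$ such that $f$ is constant on $X''$ near $a$; it is definable and $f|_A$ is locally constant. Let $Y=X''\setminus A$. If $a\in Y$ and $f(a)=c$, then $\{f=c\}$ is not $n$-tame at $a$, since otherwise $f=c$ on $X''$ near $a$. So every fiber of $f|_Y$ has at most $k$ points.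

**Step 3: local injectivity.** Finite fibers give each point of $Y$ a scale without repetition, and Lemma 12 makes the scale common to nearby points. Let $Y_e$ be the set of $x\in Y$ with no $x'\in Y$ such that $0<|x'-x|\le e$ and $f(x')=f(x)$. As fibers are finite, these sets increase to $Y$ as $e\downarrow0$. Let $n'$ be given by Theorem 2(a) for $(Y_e)$, and split $Y$ by cosets of $n'U$. By Lemma 12, on each part $Y'$, for all but finitely many $a\in Y'$ there are $e,r>0$ with $2r\le e$ and $Y'\cap(a-r,a+r)\subseteq Y_e$. Then $f$ is injective on $Y'\cap(a-r,a+r)$: two distinct points $x,x'$ of this set have distance less than $e$, and $x\in Y_e$, so $f(x)\ne f(x')$. Remove the finitely many exceptional points as singletons. All pieces are definable, and $f$ is continuous on each. The last sentence of Theorem 2(b) holds because, in Theorem 1, a partition with locally strictly monotone or locally constant pieces is impossible: Step 3 of the proof of Theorem 1 shows that on a somewhere dense piece $f$ is not strictly monotone or constant near any point of the piece in the open set $O$. $\square$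

## Sign types of points: $(*)$ implies (LM)

We complete the argument that stopped at the existence of the sign. By Theorem 2(b) it suffices to treat $f:Y\to U$ definable, continuous and locally injective.

**Step 1: attaching two signs to each point.** Here $(*)$ is used. Note that if $(*)$ holds for $\varphi$ with $n$, it holds with every multiple of $n$. So let $n$ be as in $(*)$ for both families
$$R_a=\{\varepsilon:a+\varepsilon\in Y,\ f(a+\varepsilon)>f(a)\},\qquad L_a=\{\varepsilon:a-\varepsilon\in Y,\ f(a-\varepsilon)>f(a)\}\qquad(a\in Y),$$
and let $Y'$ be the intersection of $Y$ with a coset of $nU$; there are finitely many by Lemma 10. Let $a\in Y'$. If $R_a\supseteq nU\cap(0,\varepsilon)$ for some $\varepsilon>0$, put $\sigma(a)=+$; then $f(x)>f(a)$ for $x\in Y'$ slightly to the right of $a$, because $x-a\in nU$. Otherwise $R_a\cap nU\cap(0,\varepsilon)=\emptyset$ for some $\varepsilon>0$; put $\sigma(a)=-$. Then $f(x)\le f(a)$, and by local injectivity $f(x)<f(a)$, for $x\in Y'$ slightly to the right of $a$. Define $\tau(a)$ similarly from $L_a$ on the left, as the sign of $f(x)-f(a)$. This splits $Y'$ into four definable sets $T=T_{\sigma\tau}$.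

**Step 2: a common scale.** As before, Lemma 12 gives nearby points a common scale. Put
$$T_e=\{a\in T:\ \forall x\in Y'\ \big(0<x-a<e\to\operatorname{sgn}(f(x)-f(a))=\sigma,\ \ 0<a-x<e\to\operatorname{sgn}(f(x)-f(a))=\tau\big)\},$$
where the two implications are both required. These sets increase to $T$ as $e\downarrow0$. Apply Theorem 2(a) to $(T_e)$, split $T$ by cosets of the resulting $n'U$, and apply Lemma 12. For each part $T'$ and all but finitely many $a\in T'$ there are $e,r>0$ with $2r\le e$ and $T'\cap(a-r,a+r)\subseteq T_e$. For $x<y$ in $T'\cap(a-r,a+r)$ we have $0<y-x<e$. Looking from $x$ to the right and from $y$ to the left we get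
$$\operatorname{sgn}(f(y)-f(x))=\sigma\qquad\text{and}\qquad\operatorname{sgn}(f(x)-f(y))=\tau.\tag{2}$$

**Step 3: reading off the pieces.** We go through the sign types.

* If $\sigma=\tau$, then (2) is contradictory, so no such pair $x<y$ exists. So all but finitely many points of $T'$ are isolated in $T'$. If $T'$ were dense in an interval, it would have infinitely many non-isolated points. Hence $T'$ is nowhere dense, so finite by Lemma 7.
* If $\sigma=+$, $\tau=-$, then $f|_{T'}$ is locally increasing off a finite set.
* If $\sigma=-$, $\tau=+$, then $f|_{T'}$ is locally decreasing off a finite set.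

Finite sets are split into singletons, on which $f$ is trivially locally constant. So (LM) holds for $\mathcal U$, and by the transfer remark for $\mathcal M$. $\square$

## Archimedean models and connectedness of the real line

It remains to show that $(*)$ holds if $\mathrm{Th}(\mathcal M)$ has an Archimedean model $\mathcal M_0$. By Hölder's theorem, $M_0$ is a subgroup of $\mathbb R$. It is dense in $\mathbb R$, because a subgroup of $\mathbb R$ that is not dense is cyclic, and the order of $M_0$ is dense. So $nM_0$ is dense in $\mathbb R$ for each $n\ge1$. Fix $\varphi$, and let $n,k$ be as in Theorem 2(a). The assertion of Theorem 2(a) for $\varphi,n,k$ is first-order, so it holds in $\mathcal M_0$. Let $D=\varphi(M_0,b)$.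

Tameness says nothing at up to $k$ points of $M_0$, and nothing at reals outside $M_0$. The idea is to apply the scale argument of Lemma 7 to all reals, and then to use that $(0,\varepsilon)\subseteq\mathbb R$ is connected. Say $D$ is *invariant on* an open interval $V\subseteq\mathbb R$ if $x,y\in V\cap M_0$, $x-y\in nM_0$ imply $x\in D\iff y\in D$. Call $r\in\mathbb R$ *bad* if $D$ is invariant on no open interval containing $r$. For example, if $M_0=\mathbb Q$ and $D=\{x:x<\sqrt2\}$, then $nM_0=\mathbb Q$ and $\sqrt2$ is the only bad real, although $D$ is $1$-tame at all points of $\mathbb Q$.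

**Step 1: there are finitely many bad reals.** Infinitely many would give patterns, as in Lemma 7. Suppose there are infinitely many. For each $m$ take bad $r_0,\dots,r_{m-1}$ with pairwise disjoint open intervals $V_i\ni r_i$ with endpoints in $M_0$. Choose $\varepsilon_0\in M_0^{>0}$. Given $\varepsilon_j$ ($j<m$), choose for each $i$ a point $x_{ij}\in V_i\cap M_0$ with $|x_{ij}-r_i|<\varepsilon_j$ at which $D$ is $n$-tame; this is possible since infinitely many points are available and at most $k$ are excluded. Then choose $\varepsilon_{j+1}\in(0,\varepsilon_j)\cap M_0$ such that $D$ is invariant on $(x_{ij}-\varepsilon_{j+1},x_{ij}+\varepsilon_{j+1})$ for all $i$. As the bad real $r_i$ lies in $(x_{ij}-\varepsilon_j,x_{ij}+\varepsilon_j)$, $D$ is not invariant on this larger interval. Since invariance passes to subintervals, the condition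

"$D$ is invariant on $(x-\varepsilon_{l+1},x+\varepsilon_{l+1})$ but not on $(x-\varepsilon_l,x+\varepsilon_l)$"

holds at $x_{ij}$ iff $l=j$; and "$x\in V_l$" holds at $x_{ij}$ iff $l=i$. Both are given by fixed first-order formulas with parameters from $M_0$. These are $m\times m$ patterns in $\mathcal M_0$ for all $m$, contradicting dp-minimality by Lemma 1.

**Step 2: constancy of $D$ on $nM_0$ near $0^+$.** We now use connectedness. By Step 1 there is $\varepsilon\in M_0^{>0}$ with no bad reals in $(0,\varepsilon)$. For $r\in(0,\varepsilon)\subseteq\mathbb R$ take an open interval $V\ni r$ on which $D$ is invariant. As $nM_0\cap V\ne\emptyset$ and differences of its elements lie in $nM_0$, either $nM_0\cap V\subseteq D$, and we put $h(r)=1$, or $nM_0\cap V\cap D=\emptyset$, and we put $h(r)=0$. This is well defined: for another such $V'$, the open interval $V\cap V'\ni r$ contains elements of $nM_0$, so $V$ and $V'$ give the same value. It is locally constant, since the same $V$ serves for all points of $V\cap(0,\varepsilon)$. So $h$ is constant on the connected set $(0,\varepsilon)\subseteq\mathbb R$. An element $x\in nM_0\cap(0,\varepsilon)$ lies in $D$ iff $h(x)=1$.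 Hence $D\cap nM_0\cap(0,\varepsilon)$ is $\emptyset$ or $nM_0\cap(0,\varepsilon)$.

**Step 3: transfer to $\mathcal U$.** The parameter $b$ was arbitrary, and $n$ depends only on $\varphi$. So the sentence "for all $b$ there is $\varepsilon>0$ such that $\varphi(\cdot,b)$ contains or misses all elements of the form $nz$ in $(0,\varepsilon)$" holds in $\mathcal M_0$, hence in $\mathcal U$. This is $(*)$. If $\mathcal M$ itself is Archimedean, take $\mathcal M_0=\mathcal M$; so (LM) is true for every Archimedean $\mathcal M$. This completes the proof of Theorem 3. $\blacksquare$
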